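# Compact Hausdorff subspaces of sequential spaces, and a space built from labelled lists

## 1. Labelled lists and the sets $S^x_\xi$

We start with a combinatorial machine. Its purpose is explained as soon as we have seen it run once.

**Conventions.** "$\forall^\infty$" means "for all but finitely many", and $A\subseteq^*B$ means that $A\setminus B$ is finite. Put $\Lambda=\omega_1\setminus\omega$. For a function $x$ on (a part of) $\Lambda$ write $x|\xi$ for $x\restriction(\Lambda\cap\xi)$. For $\xi\in\Lambda$ let $\Sigma_\xi=2^{\Lambda\cap\xi}$. These sets are pairwise disjoint, and $\Sigma_\omega=\{\emptyset\}$. Let $\Sigma=\bigcup_{\xi\in\Lambda}\Sigma_\xi$.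

**Definition (datum, system).** A *datum* for $\xi\in\Lambda$ is a pair $(\ell,a)$, where $\ell:\omega\to\xi$ is a bijection (a list of all ordinals below $\xi$) and $a:\omega\to 2$ (a label for each entry). A *system* $u$ assigns to every $\sigma\in\Sigma_\xi$, $\xi\in\Lambda$, a datum $u_\sigma=(\ell_\sigma,a_\sigma)$ for $\xi$.

**Definition (the sets $S^x_\xi$).** Fix a system and let $x\in2^\Lambda$. Put $S^x_e=\omega_1\setminus\{e\}$ for $e<\omega$, and for $\xi\in\Lambda$, recursively,
$$S^x_\xi=(\xi,\omega_1)\cup\{\beta<\xi:\ a_{x|\xi}(j)=x(\xi),\ \text{where } j=\min\{j:\beta\notin S^x_{\ell_{x|\xi}(j)}\}\}.\tag{1}$$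

Read this as follows. An ordinal $e$ *rejects* $\beta$ if $\beta\notin S^x_e$. To decide whether $\beta<\xi$ belongs to $S^x_\xi$, go down the list $\ell_{x|\xi}$, stop at the first entry that rejects $\beta$, read its label, and compare with $x(\xi)$. Every $e<\omega_1$ rejects itself: $e\notin S^x_e$. Since $\beta<\xi$ occurs in the list, the search always stops, at the latest at the entry $\beta$. Note also that $S^x_\xi$ depends only on $x\restriction(\Lambda\cap(\xi+1))$ and on the data $u_{x|\eta}$ for $\eta\in\Lambda$, $\eta\le\xi$.

**Example (level $\omega$).** For $n<\omega$ the only $e<\omega$ that rejects $n$ is $n$. So $S^x_\omega=(\omega,\omega_1)\cup\{n:a_\emptyset(\ell_\emptyset^{-1}(n))=x(\omega)\}$. If $\ell_\emptyset$ is the identity and $a_\emptyset(j)$ is the parity of $j$, then $S^x_\omega\cap\omega$ is the set of even numbers when $x(\omega)=0$ and the set of odd numbers when $x(\omega)=1$.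

**Example (level $\omega+1$).** Keep this $u_\emptyset$, let $x(\omega)=0$, and let the list at $x|(\omega+1)$ be $0,1,\omega,2,3,4,\dots$ with labels $a(0),a(1),a(2),\dots$. The ordinal $\omega$ is not rejected by $0$ or $1$ and rejects itself, so its label is $a(2)$. An odd $n\ge3$ is not rejected by $0,1$ but is rejected by $\omega$, so its label is also $a(2)$. An even $n\ge2$ is rejected first by itself, so its label is $a(n+1)$. Thus all odd $n\ge3$ are treated exactly like $\omega$. This forced agreement is the reason for using lists rather than arbitrary labellings of $\xi$; see the remark at the end of Section 5.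

**Definition (convergent, positive).** A set $E$ of countable ordinals is *$x$-convergent* if $E\subseteq^*S^x_\xi$ for all $\xi\in\Lambda$. A set $H\subseteq\Lambda$ is *$x$-positive* if $H\cap\bigcap_{\xi\in Z}S^x_\xi\neq\emptyset$ for every finite $Z\subseteq\Lambda$.

**Example.** Every uncountable $H\subseteq\Lambda$ is $x$-positive for every $x$, because an element of $H$ above $\max Z$ lies in $\bigcap_{\xi\in Z}S^x_\xi$. No finite $H\subseteq\Lambda$ is $x$-positive: take $Z=H$ and use $\beta\notin S^x_\beta$.

Here is what the machine is for. Put $K=2^\Lambda$ and $X=\omega\sqcup K$. For $x\in K$ and $z\in X\setminus\{x\}$ let $\Delta(x,z)\in\omega_1$ be $z$ itself if $z\in\omega$, and the first place where $x$ and $z$ differ if $z\in K$. We shall topologize $X$ so that the basic neighborhoods of $x$ are cut out by finitely many conditions $\Delta(x,z)\in S^x_\xi$ and $z\ne n$. The resulting space is always compact Hausdorff. We want a system satisfying, for all $x\in2^\Lambda$: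

* (i) no infinite $A\subseteq\omega$ is $x$-convergent;
* (ii) every $x$-positive $H\subseteq\Lambda$ has an infinite $x$-convergent subset.

By (i) no sequence in $\omega$ will converge to a point of $K$, so $X$ will not be sequential. By (ii) there will be so many convergent sequences inside $K$ that $X$ nevertheless embeds in a sequential space.

## 2. Sequential and subsequential spaces, and the two theorems

**Definition.** Let $X$ be a topological space. A set $A\subseteq X$ is *sequentially closed* if, whenever a sequence of points of $A$ converges in $X$ to a point $x$, then $x\in A$. The space $X$ is *sequential* if every sequentially closed subset is closed. It is *subsequential* if it is homeomorphic to a subspace of a sequential space. No separation axiom is assumed for that ambient space. A space is *Fréchet–Urysohn* if every point of $\overline C$ is the limit of a sequence from $C$, for every $C$. It has *countable tightness* if a set is closed whenever it contains the closure of each of its countable subsets.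

**Example (subsequential, not sequential).** Let $Y=\{x\}\cup\{y_j\}_j\cup\{c_{j,k}\}_{j,k}$, all points distinct. Call $V$ open iff $y_j\in V$ implies $\forall^\infty k\ c_{j,k}\in V$, and $x\in V$ implies $\forall^\infty j\ y_j\in V$. Then $c_{j,k}\to_k y_j$ and $y_j\to x$. If $C$ is sequentially closed, its complement satisfies both conditions, since otherwise a sequence from $C$ would converge to a point outside $C$. So $Y$ is sequential. Now look at the subspace $X=\{x\}\cup\{c_{j,k}\}$. Every open $V\ni x$ contains some $c_{j,k}$. But no sequence of points $c_{j,k}$ converges to $x$. If infinitely many terms lie in one column $j$, then $Y\setminus(\{y_j\}\cup\{c_{j,k}:k\})$ is an open set around $x$ that omits these terms. If every column contains only finitely many terms, then removing all terms from $Y$ leaves an open set. So $\{c_{j,k}\}$ is sequentially closed and not closed in $X$. The space $X$ is not compact: column $0$ is infinite, closed and discrete in it.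

The following facts are given as background. Every subsequential space has countable tightness. Every compact subspace of a Hausdorff sequential space is closed in it, hence sequential. There exist compact non-Hausdorff subsequential spaces that are not sequential. Under the Proper Forcing Axiom every compact Hausdorff space of countable tightness is sequential. It is consistent with ZFC that some compact Hausdorff space of countable tightness is not sequential.

The question, posed in "On Subsequential Spaces" (https://core.ac.uk/download/pdf/82368335.pdf), is this: must a compact Hausdorff subsequential space be sequential in ZFC? Under PFA the answer is yes, by the first and fourth facts. So a counterexample has to live in a suitable model, and we shall force one.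

Recall that the *character* $\chi(z,Z)$ is the least size of a neighborhood base at $z$ in $Z$. Recall also that $\mathfrak b$ is the least size of a family in $\omega^\omega$ that has no upper bound modulo finite; thus $\omega_1\le\mathfrak b\le\mathfrak c$.

**Theorem A.** Let $V\models$ ZFC and let $\kappa$ be an (infinite) cardinal with $\kappa^{\omega_1}=\kappa$ (e.g. $\kappa=2^{\omega_1}$). There is a ccc poset $P$ forcing: $\mathfrak c=2^{\omega_1}=\kappa$, and there is a compact Hausdorff zero-dimensional space $X=\omega\cup K$ ($\omega$ open and discrete, $K$ closed and Fréchet–Urysohn, every point of character $\le\omega_1$) which is a subspace of a sequential $T_1$ space but is not sequential ($\omega$ is sequentially closed and not closed in $X$).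

**Theorem B (ZFC).** Let $X$ be compact Hausdorff and subsequential.

1. $X$ is sequential iff $X$ is sequentially compact.
2. If $X$ is not sequential, then $X$ contains a closed subspace $Z=D\cup K'$, where $D$ is countable, infinite and relatively discrete, $K'$ is the set of accumulation points of $D$, no sequence from $D$ converges to a point of $K'$, every $z\in K'$ has $\chi(z,Z)\ge\mathfrak b$, and $2^{\mathfrak b}\le|K'|\le\mathfrak c$.

Hence if $\mathfrak c<2^{\mathfrak b}$ (in particular if CH, or $\mathfrak c<2^{\omega_1}$, or $\mathfrak b=\mathfrak c$), every compact Hausdorff subsequential space is sequential. Also, in ZFC, every compact Hausdorff subsequential space whose points all have character $<\mathfrak b$ is sequential.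

Theorem A alone shows that the assertion "every compact Hausdorff subspace of a sequential space is sequential" is not provable in ZFC. With Theorem B it is independent of ZFC.

## 3. Cluster points in place of outside limits

**Easy cases.** Suppose $X\subseteq Y$ is compact Hausdorff and $Y$ is sequential. If $X$ is first countable, it is sequential: for $x\in\overline A$ pick points of $A$ from a decreasing countable base at $x$. If $Y$ is Hausdorff, then $X$ is closed in $Y$, so a sequentially closed subset of $X$ is sequentially closed in $Y$, hence closed. Finally, let $A\subseteq X$ be infinite with exactly one accumulation point $x$ in $X$. Then any injective enumeration of $A$ converges to $x$: if $U\ni x$ is open and $A\setminus U$ is infinite, then $A\setminus U$ has an accumulation point, which lies outside $U$, a contradiction. So a counterexample needs sets with many accumulation points.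

**First approach.** Let $A\subseteq X$ be sequentially closed in $X$ and let $x\in\overline A^X\setminus A$. Suppose, as the simplest possibility, that $x$ is reached from $A$ in two steps inside $Y$: $c_{j,k}\to_k y_j$ and $y_j\to_j x$ with $c_{j,k}\in A$. If infinitely many $y_j$ were in $X$, they would be in $A$, and then $x\in A$. So almost all $y_j$ lie outside $X$, where Hausdorffness says nothing. The natural repair is compactness: replace $y_j$ by a cluster point $b_j\in X$ of the sequence $(c_{j,k})_k$. This works well in one respect: $b_j\to x$. Indeed, given an open neighborhood $W$ of $x$ in $X$, choose an open $U\ni x$ in $X$ with $\overline U^X\subseteq W$, and an open $V\subseteq Y$ with $V\cap X=U$. For almost all $j$ we have $y_j\in V$, so $c_{j,k}\in U$ for almost all $k$, and therefore $b_j\in\overline U^X\subseteq W$.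

If infinitely many $b_j$ were in $A$, we would have $x\in A$ and a proof. The argument stops exactly here: $b_j$ is a *cluster point* of a sequence from $A$, not a *limit* of one, so nothing puts $b_j$ into $A$.

This failure tells us what a counterexample should look like. We want a set $A$ from which no sequence converges to a new point, points $b_j\to x$ in $\overline A\setminus A$, and infinite sets $A_j\subseteq A$ such that *all* accumulation points of $A_j$ are close to $x$ when $j$ is large. The next lemma shows that this is enough: one may simply add the missing points $y_j$.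

## 4. Adding a limit for each column of a double sequence

For $c:\omega\times\omega\to X$ and $x\in X$ write $c\Rightarrow x$ if for each neighborhood $U$ of $x$ we have $\forall^\infty j\,\forall^\infty k\ c_{j,k}\in U$. In the example of Section 2, $c\Rightarrow x$ holds in the subspace $X$, although no sequence of points $c_{j,k}$ converges to $x$.

**Lemma 1.** Let $X$ be a $T_1$ space such that whenever $x\in\overline C\setminus C$, either (a) some sequence from $C$ converges to $x$, or (b) there is $c:\omega\times\omega\to C$, injective in the second variable for each fixed first variable, with $c\Rightarrow x$. Then $X$ is a subspace of a sequential $T_1$ space.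

*Proof.* **Step 1: the ambient space.** Let $\mathcal A$ be the set of all $\alpha=(x_\alpha,c^\alpha)$ with $x_\alpha\in X$, $c^\alpha:\omega\times\omega\to X$ injective in the second variable, and $c^\alpha\Rightarrow x_\alpha$. Let $Y=X\cup\{y_{\alpha,j}:\alpha\in\mathcal A,\ j\in\omega\}$ with new distinct points. Call $V\subseteq Y$ open iff

* (O1) $V\cap X$ is open in $X$;
* (O2) $y_{\alpha,j}\in V$ implies $\forall^\infty k\ c^\alpha_{j,k}\in V$;
* (O3) $x_\alpha\in V$ implies $\forall^\infty j\ y_{\alpha,j}\in V$.

These conditions are preserved by arbitrary unions and finite intersections, so this is a topology. By (O2) and (O3), $c^\alpha_{j,k}\to_k y_{\alpha,j}$ and $y_{\alpha,j}\to_j x_\alpha$.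

**Step 2: $Y$ is $T_1$.** We check that the complement of a point is open. The complement of $x\in X$ satisfies (O1) as $X$ is $T_1$, satisfies (O2) because $c^\alpha_{j,k}=x$ for at most one $k$, and satisfies (O3) because it contains all $y_{\alpha,j}$. The complement of $y_{\alpha,j}$ contains $X$ and all other new points, so (O1)–(O3) hold.

**Step 3: $X$ is a subspace.** Traces on $X$ of open sets are open by (O1). Conversely let $U$ be open in $X$ and put $V=U\cup\{y_{\alpha,j}:\forall^\infty k\ c^\alpha_{j,k}\in U\}$. (O1) and (O2) are clear, and (O3) holds because $c^\alpha\Rightarrow x_\alpha$. So $V$ is open, and $V\cap X=U$.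

**Step 4: $Y$ is sequential.** Let $C\subseteq Y$ be sequentially closed. We show that $Y\setminus C$ satisfies (O1)–(O3). For (O1), suppose $x\in\overline{C\cap X}^X\setminus C$. In case (a) for $C\cap X$, a sequence from $C$ converges to $x$ in $X$, hence in $Y$, so $x\in C$. In case (b) put $\alpha=(x,c)$. All $c_{j,k}$ are in $C$, so all $y_{\alpha,j}\in C$, hence $x\in C$. Both are contradictions, so $C\cap X$ is closed in $X$. For (O2), if $y_{\alpha,j}\notin C$ and $c^\alpha_{j,k}\in C$ for infinitely many $k$, a sequence from $C$ would converge to $y_{\alpha,j}$, which is impossible. For (O3), if $x_\alpha\notin C$ and $y_{\alpha,j}\in C$ for infinitely many $j$, a sequence from $C$ would converge to $x_\alpha$, again impossible. Thus $C$ is closed. $\square$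

The space $Y$ may well fail to be Hausdorff. If $z\in X$ is a cluster point of $(c^\alpha_{j,k})_k$, then every neighborhood of $z$ contains infinitely many $c^\alpha_{j,k}$ and every neighborhood of $y_{\alpha,j}$ contains almost all of them, so $z$ and $y_{\alpha,j}$ cannot be separated.

## 5. The compact space $\omega\cup2^\Lambda$ of a system

**Proposition 2.** Suppose a system $u$ satisfies (i) and (ii) of Section 1 for all $x\in2^\Lambda$. Then there is a space $X=\omega\cup K$ as in Theorem A, that is: $X$ is compact Hausdorff and zero-dimensional, $\omega$ is open and discrete, $K$ is closed and Fréchet–Urysohn, every point has character $\le\omega_1$, $X$ is a subspace of a sequential $T_1$ space, and $\omega$ is sequentially closed but not closed in $X$.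

*Proof.* Let $K=2^\Lambda$, $X=\omega\sqcup K$, and $\Delta$ as in Section 1.

**Step 1: the clopen sets $O(\sigma,i)$.** For each $\sigma\in\Sigma_\xi$ we define a partition of $X$ into two pieces. For $i\in2$ pick $w\in K$ extending $\sigma\cup\{(\xi,i)\}$ and put
$$O(\sigma,i)=\{z\in X:\ z=w\ \text{or}\ \Delta(w,z)\in S^w_\xi\}.$$
If $z\in K$ extends $\sigma\cup\{(\xi,i)\}$, then $z=w$ or $\Delta(w,z)>\xi$, so $z\in O(\sigma,i)$. If $z\in K$ extends $\sigma\cup\{(\xi,1-i)\}$, then $\Delta(w,z)=\xi\notin S^w_\xi$, so $z\notin O(\sigma,i)$. For any other $z$ the ordinal $\beta=\Delta(w,z)$ is below $\xi$ and depends only on $\sigma$ and $z$. By (1), such a $z$ is in $O(\sigma,i)$ iff $a_\sigma(j)=i$ for $j=\min\{j:\beta\notin S^w_{\ell_\sigma(j)}\}$. Since $\ell_\sigma(j)<\xi$, the sets involved depend only on $w|\xi=\sigma$, so $j$ depends only on $\sigma$ and $\beta$. Hence $O(\sigma,i)$ does not depend on $w$, and $X=O(\sigma,0)\sqcup O(\sigma,1)$.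

Topologize $X$ by the subbase consisting of all $O(\sigma,i)$, $\{n\}$ and $X\setminus\{n\}$ ($n\in\omega$). The complement of each of these sets is in the subbase, so they are clopen and $X$ is zero-dimensional. Clearly $\omega$ is open and discrete and $K$ is closed. For $x\in K$ let $U(x,\xi)=O(x|\xi,x(\xi))\ni x$. Using $w=x$ in the definition, for $z\neq x$:
$$z\in U(x,\xi)\iff\Delta(x,z)\in S^x_\xi.\tag{2}$$

**Step 2: a base at $x\in K$ consists of the finite intersections of sets $U(x,\xi)$ and $X\setminus\{n\}$.** This is where the lists are needed. We show by induction on $\xi$: if $x\in O(\sigma,i)$ with $\sigma\in\Sigma_\xi$, then $O(\sigma,i)$ contains such an intersection. If $\sigma\subseteq x$, then $x(\xi)=i$ and $O(\sigma,i)=U(x,\xi)$. Otherwise take $w$ as in Step 1. Then $\beta=\Delta(w,x)<\xi$, and $a_\sigma(j)=i$ for $j=\min\{j:\beta\notin S^w_{\ell_\sigma(j)}\}$. For $e<\xi$ let $O_e=O(\sigma|e,\sigma(e))$ if $e\in\Lambda$, and $O_e=X\setminus\{e\}$ if $e\in\omega$. In both cases $z\in O_e$ iff $z=w$ or $\Delta(w,z)\in S^w_e$. Let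
$$B=\bigcap_{j'<j}O_{\ell_\sigma(j')}\setminus O_{\ell_\sigma(j)}.$$
Then $x\in B$ by the choice of $j$. We claim $B\subseteq O(\sigma,i)$. Let $z\in B$. Since $w\in O_{\ell_\sigma(j)}$, we have $z\ne w$. The ordinal $\gamma=\Delta(w,z)$ is not in $S^w_{\ell_\sigma(j)}$, so $\gamma\le\ell_\sigma(j)<\xi$. Also $\gamma\in S^w_{\ell_\sigma(j')}$ for $j'<j$. So $j$ is the minimal index for $\gamma$ as well, and as $a_\sigma(j)=i=w(\xi)$ we get $\gamma\in S^w_\xi$, that is, $z\in O(\sigma,i)$.

Finally, $\ell_\sigma(j)\notin\omega$, because $x\in K$ is not in $O_{\ell_\sigma(j)}$. So with $e=\ell_\sigma(j)\in\Lambda$ we have $X\setminus O_e=O(\sigma|e,1-\sigma(e))$. Thus $B$ is a finite intersection of sets $O(\sigma',i')\ni x$ with $\sigma'$ of level below $\xi$, to which the induction hypothesis applies, and sets $X\setminus\{n\}$.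

**Step 3: $X$ is compact Hausdorff with characters $\le\omega_1$.** If $x\ne y$ in $K$ and $\xi=\Delta(x,y)$, then $x|\xi=y|\xi$ and $x(\xi)\neq y(\xi)$, so $U(x,\xi)$ and $U(y,\xi)$ are complementary. Points of $\omega$ are clopen. So $X$ is Hausdorff. For compactness let $\mathfrak u$ be an ultrafilter on $X$. If it contains some $\{n\}$, it converges to $n$. Otherwise define $x(\xi)$ recursively as the $i$ with $O(x|\xi,i)\in\mathfrak u$. Then all $U(x,\xi)$ and all $X\setminus\{n\}$ are in $\mathfrak u$, so $\mathfrak u\to x$ by Step 2. The characters are at most $\omega_1$ by Step 2.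

**Step 4: $\omega$ is sequentially closed and not closed.** If $\omega$ were closed it would be infinite, compact and discrete, which is impossible. Suppose a sequence in $\omega$ converges to $x\in K$. It takes each value $n$ only finitely often, as $X\setminus\{n\}$ is a neighborhood of $x$. So its range $A$ is infinite. For each $\xi\in\Lambda$ almost all terms are in $U(x,\xi)$, so $A\subseteq^*S^x_\xi$ by (2). This contradicts (i).

**Step 5: convergence inside $K$.** We show the following.
$$\text{If } C\subseteq K,\ x\in\overline C\setminus C,\text{ there are } y_j\in C\text{ with distinct }\beta_j=\Delta(x,y_j)\text{ and }\{\beta_j\}_j\ x\text{-convergent; then }y_j\to x.\tag{3}$$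
Note $x\in K$. The set $H=\{\Delta(x,y):y\in C\}\subseteq\Lambda$ is $x$-positive: for finite $Z\subseteq\Lambda$ the neighborhood $\bigcap_{\xi\in Z}U(x,\xi)$ contains some $y\in C$, and $\Delta(x,y)\in\bigcap_{\xi\in Z}S^x_\xi$ by (2). By (ii), $H$ has an infinite $x$-convergent subset. Take distinct elements $\beta_j$ of it and $y_j\in C$ with $\Delta(x,y_j)=\beta_j$. For every $\xi$, $y_j\in U(x,\xi)$ for almost all $j$, so $y_j\to x$ by Step 2. In particular $K$ is Fréchet–Urysohn.

**Step 6: $X$ satisfies the hypothesis of Lemma 1.** Let $x\in\overline C\setminus C$. Then $x\in K$. If $x\in\overline{C\cap K}$, then (3) gives alternative (a). Otherwise $x\in\overline A$ with $A=C\cap\omega$, and we look for alternative (b). Let $A^*=\overline A\cap K$, which is the set of accumulation points of $A$.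

First, $x\in\overline{A^*\setminus\{x\}}$. If not, there is a clopen $O$ with $O\cap A^*=\{x\}$. Then $A\cap O$ is infinite, because $x\in\overline{A\cap O}$ is not in $A$, and its only accumulation point is $x$. As in Section 3 it follows that $A\cap O$ converges to $x$, so $A\cap O$ is $x$-convergent by (2), contradicting (i).

Now apply (3) to $A^*\setminus\{x\}$ to get $y_j\in A^*\setminus\{x\}$ and distinct $\beta_j=\Delta(x,y_j)$ with $\{\beta_j\}_j$ $x$-convergent. Fix $j$. There are countably many sets $U(y_j,\eta)$ with $\eta\in\Lambda$, $\eta\le\beta_j$. Enumerate them, possibly with repetitions, as $W_0,W_1,\dots$. Each $W_0\cap\dots\cap W_k$ is a neighborhood of the accumulation point $y_j$, so it meets $A$ in an infinite set, and we can choose distinct $c_{j,k}\in A\cap W_0\cap\dots\cap W_k$. Let $A_j=\{c_{j,k}:k<\omega\}$. Then $A_j\subseteq^*U(y_j,\eta)$ for all $\eta\in\Lambda$, $\eta\le\beta_j$.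

Let $z$ be an accumulation point of $A_j$. Then $z\in K$, and $z$ lies in all these clopen sets $U(y_j,\eta)$. If $z\neq y_j$, then $\Delta(y_j,z)\in S^{y_j}_\eta$ for all $\eta\in\Lambda$ with $\eta\le\beta_j$. Since $\eta\notin S^{y_j}_\eta$, this gives $\Delta(y_j,z)>\beta_j$. So in any case $z$ agrees with $y_j$ up to and including $\beta_j$, and hence $\Delta(x,z)=\beta_j$.

Let $U=\bigcap_{\xi\in Z}U(x,\xi)\setminus m$ be a basic neighborhood of $x$ ($Z\subseteq\Lambda$ finite, $m\in\omega$). For almost all $j$ we have $\beta_j\in\bigcap_{\xi\in Z}S^x_\xi$. For such $j$, all accumulation points of $A_j$ lie in $U$ by (2). If $A_j\setminus U$ were infinite it would have an accumulation point in the closed set $X\setminus U$, a contradiction. So $A_j\subseteq^*U$. Thus $c\Rightarrow x$, which is alternative (b). By Lemma 1, $X$ is a subspace of a sequential $T_1$ space. $\square$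

**Remark (why lists).** Suppose we had used arbitrary labellings $b_\sigma:\xi\to2$ and $S^x_\xi=(\xi,\omega_1)\cup\{\beta<\xi:b_{x|\xi}(\beta)=x(\xi)\}$. Step 1 still makes sense, but Step 2 and compactness can fail. Let $\xi=\omega+1$, $\sigma=\{(\omega,0)\}$, $x(\omega)=1$. Then $\Delta(x,w)=\omega$ for every $w\supseteq\sigma$, so $x\in O(\sigma,i)$ with $i=b_\sigma(\omega)$. If the sets $S^x_\zeta\cap\omega$ ($\zeta\in\Lambda$) and $\{n:b_\sigma(n)=1-i\}$ have all finite intersections infinite, let $\mathfrak u$ be a free ultrafilter on $X$ containing all of them. It contains every $U(x,\zeta)$. For $y\ne x$ in $K$, the set $U(y,\Delta(x,y))$ is the complement of $U(x,\Delta(x,y))$, so $\mathfrak u$ does not converge to $y$. It does not converge to a point of $\omega$ because it is free, and it does not converge to $x$ because $O(\sigma,i)\notin\mathfrak u$. So $X$ is not compact. With lists, as in the second example of Section 1, the label of $\omega$ is shared by almost all $n$ rejected by $\omega$, and this danger disappears.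

## 6. A finite-support forcing that adds a system

It remains to force a system with (i) and (ii). The two requirements pull in opposite directions: (i) wants the labels to split every infinite $A\subseteq\omega$, while (ii) wants many sets to be accepted by all $S^x_\xi$. Both concern all $x\in2^\Lambda$ of the final model, including those that appear late. So we iterate. At some stages we add a generic datum for one $\sigma$; at others we add an infinite $x$-convergent subset of some $x$-positive $H$. For the second kind of stage we use finite approximations $s\subseteq H$ with promises. Showing ccc by thinning to conditions with the same $s$ requires that $H$ be countable, so we treat only countable $H$, and we shall have to prove later that every positive set has a countable positive subset.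

Let $\kappa^{\omega_1}=\kappa$. Then $\kappa\ge2^{\omega_1}$, and $\operatorname{cf}\kappa>\omega_1$ by König's theorem. Partition $\kappa=\mathbb D\sqcup\mathbb T$ into two sets of size $\kappa$. For $\xi\in\Lambda$ let $C_\xi$ be the countable poset of pairs $c=(\ell^c,a^c)$ with $\ell^c:n\to\xi$ injective and $a^c:n\to2$ ($n<\omega$), ordered by end-extension.

By recursion on $\tau\le\kappa$ we define posets $P_\tau$, together with the following objects, chosen by a bookkeeping described below. For $\tau\in\mathbb D$: an ordinal $\xi_\tau\in\Lambda$ and a $P_\tau$-name $\sigma_\tau$ for an element of $\Sigma_{\xi_\tau}$. For $\tau\in\mathbb T$: an ordinal $\eta_\tau<\omega_1$ and $P_\tau$-names $x_\tau$ for an element of $2^\Lambda$ and $H_\tau$ for a subset of $\Lambda\cap\eta_\tau$.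

**Definition (active, assigned).** Let $\gamma\in\mathbb D$. In $V[G_\gamma]$, $\gamma$ is *active* iff $\sigma_\gamma\neq\sigma_{\gamma'}$ for all active $\gamma'<\gamma$, and for each $\eta\in\Lambda\cap\xi_\gamma$ there is an active $\gamma'<\gamma$ with $\sigma_{\gamma'}=\sigma_\gamma|\eta$. We say $\sigma\in\Sigma$ is *assigned before* $\tau$ if $\sigma=\sigma_\gamma$ for some active $\gamma<\tau$. This $\gamma$ is unique; write $d(\sigma)=\gamma$, and
$$u_\sigma=u_\gamma:=\bigcup\{p(\gamma):p\in G,\ \gamma\in\operatorname{dom}p\}\quad\text{(coordinatewise union)}.$$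

For example, the least $\gamma\in\mathbb D$ with $\xi_\gamma=\omega$ is active, since $\sigma_\gamma=\emptyset$ and there are no conditions on initial segments; a later $\gamma'\in\mathbb D$ with $\xi_{\gamma'}=\omega$ is inactive. In general $\xi_{d(\sigma)}=\xi$ for $\sigma\in\Sigma_\xi$. If $\sigma\in\Sigma_\xi$ is assigned, so is $\sigma|\eta$ for $\eta\in\Lambda\cap\xi$, and $d(\sigma|\eta)<d(\sigma)$.

**Definition (the iterands $Q_\tau$).** For $\tau\in\mathbb D$ put $Q_\tau=C_{\xi_\tau}$. For $\tau\in\mathbb T$, say that $\tau$ is *ready* (in $V[G_\tau]$) if every $x_\tau|\xi$, $\xi\in\Lambda$, is assigned before $\tau$. Then the sets $S^{x_\tau}_\xi$ are defined in $V[G_\tau]$. If $\tau$ is ready, $Q_\tau$ is the set of pairs $(s,F)$ with $s\in[H_\tau]^{<\omega}$, $F\in[\Lambda]^{<\omega}$, where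
$$(s',F')\le(s,F)\iff s\subseteq s',\ F\subseteq F',\ \text{and }\beta\in S^{x_\tau}_\xi\text{ for all }\beta\in s'\setminus s,\ \xi\in F.$$
If $\tau$ is not ready, $Q_\tau=\{(\emptyset,\emptyset)\}$.

**Definition ($P_\tau$).** $P_\tau$ is the set of finite functions $p$ with $\operatorname{dom}p\subseteq\tau$ such that for $\gamma\in\operatorname{dom}p$ we have $p(\gamma)\in V$ and $p|\gamma\Vdash_{P_\gamma}p(\gamma)\in Q_\gamma$, where for conditions $p|\gamma=p\restriction\gamma$. Put $q\le p$ iff $\operatorname{dom}p\subseteq\operatorname{dom}q$ and $q|\gamma\Vdash q(\gamma)\le p(\gamma)$ for all $\gamma\in\operatorname{dom}p$.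

Note that if $\tau\in\mathbb T\cap\operatorname{dom}p$ and $p(\tau)\neq(\emptyset,\emptyset)$, then $p|\tau$ forces that $\tau$ is ready.

**Step 1: restriction and gluing.** We check that this behaves like an iteration. Let $\gamma\le\tau$, $p\in P_\tau$, $r\in P_\gamma$, $r\le p|\gamma$. Then $r\cup p\restriction[\gamma,\tau)\in P_\tau$, and it is below both $p$ and $r$. To see this, go through the elements $\zeta$ of $\operatorname{dom}p\setminus\gamma$ in increasing order: if $r\cup p\restriction[\gamma,\zeta)$ is a condition below $p|\zeta$, it forces $p(\zeta)\in Q_\zeta$. Also $q\le p$ implies $q|\gamma\le p|\gamma$, and $p\le p|\gamma$. So $P_\gamma$ is a complete suborder of $P_\tau$, with $p|\gamma$ a reduction of $p$ (every $r\le p|\gamma$ in $P_\gamma$ is compatible with $p$), and $G_\gamma=G\cap P_\gamma$ is generic. One may always add to a condition a new coordinate with the trivial value $(\emptyset,\emptyset)$. For $\gamma\in\mathbb D\cap\operatorname{dom}p$ one may replace $p(\gamma)$ by any end-extension in $C_{\xi_\gamma}$. Hence by genericity $u_\gamma$ is a datum for $\xi_\gamma$: every length and every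 element of $\xi_\gamma$ is eventually reached.

**Step 2: each $P_\tau$ is ccc.** Let $p_\alpha\in P_\tau$ for $\alpha<\omega_1$. Thin out so that the domains form a $\Delta$-system with root $R$, the $p_\alpha$ agree on $R\cap\mathbb D$ (the $C_{\xi_\gamma}$ are countable), and they have the same first coordinate $s$ at each $\gamma\in R\cap\mathbb T$ (these are finite subsets of $\eta_\gamma$). For two such conditions $p_\alpha,p_\beta$ let $r$ have domain $\operatorname{dom}p_\alpha\cup\operatorname{dom}p_\beta$, with the given values outside $R\cap\mathbb T$, and with value $(s,F\cup F')$ at $\gamma\in R\cap\mathbb T$ when the given values are $(s,F)$ and $(s,F')$. By induction on $\gamma$, $r|\gamma\in P_\gamma$ is below $p_\alpha|\gamma$ and $p_\beta|\gamma$. At $\gamma\in R\cap\mathbb T$, if one of $s,F,F'$ is nonempty then $r|\gamma$ forces $\gamma$ ready and $s\subseteq H_\gamma$; and $(s,F\cup F')$ is below both values because no new $\beta$ is added. The other coordinates are clear. So $p_\alpha$ and $p_\beta$ are compatible.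

**Step 3: bookkeeping.** We arrange that every possible name is handled cofinally often. We have $|P_\tau|\le\kappa$, so by ccc and $\kappa^{\omega_1}=\kappa$ there are at most $\kappa$ nice $P_\tau$-names for subsets of $\omega_1$. Fix $f:\kappa\to\kappa\times\kappa$ such that $f^{-1}(\tau_0,\nu)\cap\mathbb D$ and $f^{-1}(\tau_0,\nu)\cap\mathbb T$ have size $\kappa$ (hence are cofinal in $\kappa$) for all $(\tau_0,\nu)$. When $P_{\tau_0}$ is defined, let $\nu<\kappa$ enumerate, with repetitions, all pairs $(\xi,\sigma)$ with $\xi\in\Lambda$ and $\sigma$ a nice $P_{\tau_0}$-name for an element of $\Sigma_\xi$, and likewise all triples $(\eta,x,H)$ with $\eta<\omega_1$ and $x,H$ nice $P_{\tau_0}$-names for an element of $2^\Lambda$ and a subset of $\Lambda\cap\eta$. (Such objects are coded by subsets of $\omega_1$.) At stage $\tau$ with $f(\tau)=(\tau_0,\nu)$ and $\tau_0\le\tau$, use the $\nu$-th pair (if $\tau\in\mathbb D$) or triple (if $\tau\in\mathbb T$) for $\tau_0$. If $\tau_0>\tau$, use those for $\tau_0=0$, $\nu=0$. Therefore: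

* (a) for all $\tau_0<\kappa$, $\xi\in\Lambda$ and $P_{\tau_0}$-names $\sigma$ for elements of $\Sigma_\xi$, there are $\kappa$ many (so cofinally many) $\tau\in\mathbb D$ with $\xi_\tau=\xi$ and $\Vdash\sigma_\tau=\sigma$;
* (b) for all $\tau_0<\kappa$, $\eta<\omega_1$ and $P_{\tau_0}$-names $x$ for elements of $2^\Lambda$ and $H$ for subsets of $\Lambda\cap\eta$, there are cofinally many $\tau\in\mathbb T$ with $\Vdash x_\tau=x,\ H_\tau=H$.

**Step 4: cardinal arithmetic.** Let $P=P_\kappa$ and let $G$ be generic. A nice name for a subset of $\omega_1$ involves at most $\omega_1$ conditions, each finite, and $\operatorname{cf}\kappa>\omega_1$. So every subset of $\omega_1$ in $V[G]$ lies in some $V[G_\tau]$, $\tau<\kappa$. Counting nice names gives $2^{\omega_1}\le\kappa$ in $V[G]$. By (a) there are $\kappa$ many $\gamma\in\mathbb D$ with $\xi_\gamma=\omega$. Given two of them and a condition, extend both lists to the same length and then add one more entry to each, with labels $0$ and $1$. So by genericity the second components of the $u_\gamma$ are $\kappa$ distinct reals. Hence $\mathfrak c=2^{\omega_1}=\kappa$ in $V[G]$.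

**Claim 3.** In $V[G]$ every $\sigma\in\Sigma$ is assigned before $\kappa$. So $u=\langle u_\sigma:\sigma\in\Sigma\rangle$ is a system.

*Proof.* Induction on $\xi$, for $\sigma\in\Sigma_\xi$. By the induction hypothesis the countably many ordinals $d(\sigma|\eta)<\kappa$, $\eta\in\Lambda\cap\xi$, exist. Since $\sigma$ lies in some $V[G_{\tau_0}]$, (a) gives $\tau\in\mathbb D$ above all of them with $\xi_\tau=\xi$ and $\sigma_\tau[G]=\sigma$. If $\sigma$ is not assigned before $\tau$, both clauses of the definition hold, so $\tau$ is active and $\sigma$ is assigned. $\square$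

**Claim 4.** In $V[G]$, if $x\in2^\Lambda$ and $H\subseteq\Lambda$ is countable and $x$-positive, then $H$ has an infinite $x$-convergent subset.

*Proof.* **Step 1: find the right stage.** By (b) choose $\tau\in\mathbb T$ with $x_\tau[G]=x$, $H_\tau[G]=H$ above all $d(x|\xi)$, $\xi\in\Lambda$. This is possible because $\operatorname{cf}\kappa>\omega_1$ also holds in $V[G]$. Then $\tau$ is ready, and the sets $S^x_\xi$ and the positivity of $H$ are computed in $V[G_\tau]$.

**Step 2: positive intersections are infinite.** For finite $F\subseteq\Lambda$ the set $H\cap\bigcap_{\xi\in F}S^x_\xi$ is infinite. If it were $\{\beta_1,\dots,\beta_k\}$, then adding $\beta_1,\dots,\beta_k\in\Lambda$ to $F$ would make it empty, since $\beta_i\notin S^x_{\beta_i}$.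

**Step 3: density.** Let $p_0\in G_\tau$ force over $P_\tau$ that $\tau$ is ready and $H_\tau$ is $x_\tau$-positive. Let $p\in P$ with $p|\tau\le p_0$, $\tau\in\operatorname{dom}p$, $p(\tau)=(s,F)$, and let $\xi\in\Lambda$. By Step 2 there are $r\le p|\tau$ in $P_\tau$ and $\beta\notin s$ with $r\Vdash\beta\in H_\tau\cap\bigcap_{e\in F}S^{x_\tau}_e$. Then
$$r\cup\{(\tau,(s\cup\{\beta\},F\cup\{\xi\}))\}\cup p\restriction(\tau,\kappa)$$
is a condition below $p$. So by genericity $E=\bigcup\{s:\exists p\in G\ \exists F\ p(\tau)=(s,F)\}\subseteq H$ is infinite, and for every $\xi\in\Lambda$ some $p\in G$ has $p(\tau)=(s,F)$ with $\xi\in F$. Then $E\setminus s\subseteq S^x_\xi$: if $\beta\in E\setminus s$ comes from $p'\in G$, take a common extension $p''\in G$ of $p$ and $p'$; its first coordinate at $\tau$ contains $\beta$, and $p''|\tau\in G$ forces $\beta\in S^{x_\tau}_\xi$. $\square$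

What is left is to show in $V[G]$ that every positive set has a countable positive subset, and that no infinite subset of $\omega$ is $x$-convergent. Both will follow from one amalgamation lemma over a countable elementary submodel $N$: we want to combine a condition $p$ with a condition $q\in N$ that extends "the part of $p$ visible to $N$". Let us see where a direct attempt gets stuck. Suppose $\tau\in N\cap\mathbb T$, and $q$ has put a new $\beta$ into $s_\tau$. If $p$ has promised $\xi\in F_\tau$ with $\xi\geq N\cap\omega_1$, then we need $\beta\in S^{x_\tau}_\xi$, a promise invisible to $N$. The label of $\beta$ at $\xi$ is read from the datum at $x_\tau|\xi$. If the finite list given by $p$ to that datum rejects $\beta$ at some entry $e$, the label at $e$ may be wrong and we are stuck. If no entry of that finite list rejects $\beta$, we may append $\beta$ itself, with the label $x_\tau(\xi)$, and win. So we want every entry $e\in\Lambda$ of that list to be among the promises $F_\tau$ as well; then $\beta$ is accepted by $e$, by $q$ or by induction. The next section arranges this.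

## 7. Closing the promises: determined conditions

Fix a $P$-name $x_\kappa$ with $\Vdash x_\kappa\in2^\Lambda$. Treat $\kappa$ as an additional index, with $p|\kappa=p$. For $\gamma\in\mathbb D\cap\operatorname{dom}p$ write $p(\gamma)=(\ell^p_\gamma,a^p_\gamma)$, and for $\tau\in\mathbb T\cap\operatorname{dom}p$ write $p(\tau)=(s^p_\tau,F^p_\tau)$. For a pair $(p,F)$ with $p\in P$, $F\in[\Lambda]^{<\omega}$, put $F^p_\kappa=F$ and $T_p=(\mathbb T\cap\operatorname{dom}p)\cup\{\kappa\}$. Recall that if $\tau\in\mathbb T\cap\operatorname{dom}p$ and $F^p_\tau\ne\emptyset$, then $p|\tau$ forces $\tau$ ready. By Claim 3, the index $\kappa$ is always "ready".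

**Definition (determined).** $(p,F)$ is *determined* if for all $\tau\in T_p$ and $\xi\in F^p_\tau$ there are $\gamma=d^p(\tau,\xi)\in\mathbb D\cap\operatorname{dom}p\cap\tau$ with $\xi_\gamma=\xi$, and $i^p(\tau,\xi)\in2$, such that
$$p|\tau\Vdash\ \gamma\text{ is active},\quad x_\tau|\xi=\sigma_\gamma,\quad x_\tau(\xi)=i^p(\tau,\xi);\tag{4}$$
$$\operatorname{ran}\ell^p_\gamma\cap\Lambda\subseteq F^p_\tau.\tag{5}$$

By (4), $d^p(\tau,\xi)$ and $i^p(\tau,\xi)$ are unique, since distinct active ordinals have distinct $\sigma$'s, and they do not change when $p$ is strengthened.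

**Example.** Let $\operatorname{dom}p=\{\gamma\}$, where $\gamma$ is the least element of $\mathbb D$ with $\xi_\gamma=\omega$, let $F=\{\omega\}$, and suppose $p$ decides $x_\kappa(\omega)$. Then $(p,F)$ is determined: $d^p(\kappa,\omega)=\gamma$ is active and $\sigma_\gamma=\emptyset=x_\kappa|\omega$, and (5) is empty because $\operatorname{ran}\ell^p_\gamma\subseteq\omega$. At $\xi=\omega+1$, a list containing the entry $\omega$ would force us to put $\omega$ into $F$.

**Lemma 5.** For all $p\in P$ and $F\in[\Lambda]^{<\omega}$ there is a determined $(\bar p,\bar F)$ with $\bar p\le p$ and $\bar F\supseteq F$.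

*Proof.* We work through the coordinates from the top down. We construct $(p_k,F_k)$ and ordinals $\kappa=\gamma_0>\gamma_1>\cdots$ with the following invariant: for all $\tau\in T_{p_k}$ with $\tau\ge\gamma_k$ and all $\xi\in F^{p_k}_\tau$, there are $\gamma=d(\tau,\xi)\in\mathbb D\cap\operatorname{dom}p_k\cap\tau$ with $\xi_\gamma=\xi$ and $i(\tau,\xi)$ as in (4) for $p_k$; and if $\gamma\ge\gamma_k$, then (5) holds too.

**Step 1: the start.** For $k=0$ only $\tau=\kappa$ matters. Let $F_0=F$ and let $p_0\le p$ decide $d(x_\kappa|\xi)$ (which exists by Claim 3) and $x_\kappa(\xi)$ for $\xi\in F$, with these $d$'s in $\operatorname{dom}p_0$ (add trivial coordinates). No $d$ is $\ge\kappa$, so the invariant holds.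

**Step 2: stopping.** If $\operatorname{dom}p_k\cap\gamma_k=\emptyset$, then all $\tau\in T_{p_k}$ and all $d(\tau,\xi)$ are $\ge\gamma_k$, so $(p_k,F_k)$ is determined and we stop. Otherwise let $\gamma=\gamma_{k+1}=\max(\operatorname{dom}p_k\cap\gamma_k)$. Below, $\operatorname{dom}p_{k+1}\setminus\gamma=\operatorname{dom}p_k\setminus\gamma$, so the only indices $\ge\gamma$ in $\operatorname{dom}p_{k+1}$ are $\gamma$ and those $\ge\gamma_k$.

**Step 3: the case $\gamma\in\mathbb T$.** Here new obligations come from $\tau=\gamma$. If $F^{p_k}_\gamma=\emptyset$, do nothing: $(p_{k+1},F_{k+1})=(p_k,F_k)$. Otherwise $p_k|\gamma$ forces $\gamma$ ready. Choose $r\le p_k|\gamma$ in $P_\gamma$ deciding $d(x_\gamma|\xi)$ and $x_\gamma(\xi)$ for $\xi\in F^{p_k}_\gamma$, with these $d$'s (which are $<\gamma$) in $\operatorname{dom}r$. Let $p_{k+1}=r\cup p_k\restriction[\gamma,\kappa)$ and $F_{k+1}=F_k$. For $\tau=\gamma$, (4) holds and the $d$'s are below $\gamma_{k+1}$, so (5) is not required. For $\tau\ge\gamma_k$, a value $d(\tau,\xi)\ge\gamma$ is in $\mathbb D$, so it is not $\gamma$, hence it is $\ge\gamma_k$, and (5) holds by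 the old invariant.

**Step 4: the case $\gamma\in\mathbb D$.** Here (5) becomes required for pairs with $d(\tau,\xi)=\gamma$. If there is no such pair, do nothing. Otherwise some $p_k|\tau$ with $\tau>\gamma$ forces $\gamma$ active. Activity of $\gamma$ is decided in $V[G_\gamma]$, and each $r\le p_k|\gamma$ in $P_\gamma$ is compatible with $p_k|\tau$. So $p_k|\gamma$ forces $\gamma$ active. Let $L=\operatorname{ran}\ell^{p_k}_\gamma\cap\Lambda$, a finite subset of $\Lambda\cap\xi_\gamma$. By activity each $\sigma_\gamma|e$, $e\in L$, is assigned before $\gamma$. Choose $r\le p_k|\gamma$ in $P_\gamma$ deciding $\sigma_\gamma(e)$ and $d(\sigma_\gamma|e)<\gamma$ for all $e\in L$, with these $d$'s in $\operatorname{dom}r$. Let $p_{k+1}$ be $r\cup p_k\restriction[\gamma,\kappa)$ with $F_\tau$ replaced by $F_\tau\cup L$ for each $\tau\in T_{p_k}$, $\tau\ge\gamma_k$, having some $\xi$ with $d(\tau,\xi)=\gamma$; for $\tau=\kappa$ this defines $F_{k+1}$ (otherwise $F_{k+1}=F_k$). For such $\tau<\kappa$ we have $F^{p_k}_\tau\neq\emptyset$, so $\tau$ is forced ready, and enlarging $F_\tau$ gives a stronger value. So $p_{k+1}$ is a condition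 and $p_{k+1}\le p_k$.

For $e\in L$ and such $\tau$, we have $e<\xi_\gamma=\xi$, and $p_{k+1}|\tau$ forces $x_\tau|\xi=\sigma_\gamma$, hence $x_\tau|e=\sigma_\gamma|e$ and $x_\tau(e)=\sigma_\gamma(e)$. So (4) holds for $(\tau,e)$ with $d(\tau,e)=d(\sigma_\gamma|e)<\gamma$, and no instance of (5) is required for it. (If $e$ was already in $F_\tau$, uniqueness says this is the old value.) Now (5) holds for the pairs with $d(\tau,\xi)=\gamma$.

**Step 5: the invariant persists.** In all cases the coordinates in $\mathbb D\setminus\gamma$ keep their lists, the sets $F_\tau$ ($\tau\ge\gamma$) only grow, and all new pairs have $d<\gamma$. So old instances of (5) survive, and (4) survives strengthening. Hence the invariant holds for $k+1$. The $\gamma_k$ strictly decrease, so the procedure stops. $\square$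

## 8. Amalgamation over a countable elementary submodel

Let $N\prec H(\theta)$ be countable ($\theta$ large), containing $\kappa$, $\mathbb D$, $\mathbb T$, the iteration with all its names and the $\xi_\tau,\eta_\tau$, and $x_\kappa$. Put $\delta=N\cap\omega_1$, an ordinal in $\Lambda$. Recall that countable elements of $N$ are subsets of $N$ and finite subsets of $N$ are elements of $N$. Let $(p,F)$ be determined. We collect three facts.

**Fact (6).** If $\gamma\in\mathbb D\cap\operatorname{dom}p\cap N$, then $p(\gamma)\in N$. If $\tau\in\mathbb T\cap\operatorname{dom}p\cap N$, then $s^p_\tau\subseteq\delta$. The first holds because $C_{\xi_\gamma}\in N$ is countable, the second because $s^p_\tau\subseteq\eta_\tau\in N\cap\omega_1$.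

**Fact (7).** If $\tau\in T_p$ and $\xi\in F^p_\tau\setminus\delta$, then $d^p(\tau,\xi)\notin N$. Indeed $\xi_{d^p(\tau,\xi)}=\xi\notin N$.

**Fact (8).** If $\tau,\tau'\in T_p\cap N$ (note $\kappa\in N$), $\xi\ge\delta$ and $d^p(\tau,\xi)=d^p(\tau',\xi)=\gamma$, then $i^p(\tau,\xi)=i^p(\tau',\xi)$. To see this, take in $N$ a maximal antichain of $P$ whose members decide the first difference of $x_\tau$ and $x_{\tau'}$, or that they are equal. It is countable, so it is contained in $N$, and the ordinals decided are in $N$, hence $<\delta\le\xi$. As $p\Vdash x_\tau|\xi=\sigma_\gamma=x_{\tau'}|\xi$, $p$ is compatible only with members deciding equality. So $p\Vdash x_\tau=x_{\tau'}$, and the values at $\xi$ agree.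

**Definition (shadow).** A *shadow* of $p$ is a $p'\in P\cap N$ with $\operatorname{dom}p'\supseteq\operatorname{dom}p\cap N$, with $p'(\gamma)=p(\gamma)$ for $\gamma\in\mathbb D\cap\operatorname{dom}p\cap N$, and with $s^{p'}_\tau=s^p_\tau$, $F^{p'}_\tau\supseteq F^p_\tau\cap\delta$ for $\tau\in\mathbb T\cap\operatorname{dom}p\cap N$.

If $p\in N$, then $p$ is a shadow of itself. In general, if $p\le p_0\in N\cap P$, there is a shadow $p'\le p_0$. By (6) the requirements on $p'$ (including $p'\le p_0$) have parameters in $N$, and $p$ itself satisfies them in $H(\theta)$, so elementarity gives $p'\in N$.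

**Lemma 6.** Let $(p,F)$ be determined, $p'$ a shadow of $p$, and $q\in P\cap N$ with $q\le p'$. Let $B_\kappa\subseteq\Lambda\cap\delta$ be finite with $q\Vdash B_\kappa\subseteq S^{x_\kappa}_e$ for all $e\in F\cap\delta$. Let optionally $\gamma^*\in\mathbb D\cap\operatorname{dom}p\setminus N$, $m\in\omega\setminus\operatorname{ran}\ell^p_{\gamma^*}$ and $i^*\in2$ be given. Then there is $r\in P$ with $r\le p$, $r\le q$, $r\Vdash B_\kappa\subseteq S^{x_\kappa}_\xi$ for all $\xi\in F$, and (if the optional data are given) $r(\gamma^*)\le p(\gamma^*)^\frown(m,i^*)$.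

*Proof.* **Step 1: what $q$ has added.** For $\tau\in\mathbb T\cap\operatorname{dom}p\cap N$ let $B_\tau=s^q_\tau\setminus s^p_\tau$. Since $q\in N$, $B_\tau\subseteq\Lambda\cap\delta$. Since $q|\tau\Vdash q(\tau)\le p'(\tau)$, $s^{p'}_\tau=s^p_\tau$ and $F^{p'}_\tau\supseteq F^p_\tau\cap\delta$, and by hypothesis for $\tau=\kappa$, we have for all $\tau\in T_p\cap N$ (with $q|\kappa=q$):
$$q|\tau\Vdash\beta\in S^{x_\tau}_e\quad\text{for }\beta\in B_\tau,\ e\in F^p_\tau\cap\delta.\tag{9}$$

**Step 2: extending the lists outside $N$.** This is the point of the construction. For $\gamma\in\mathbb D\cap\operatorname{dom}p\setminus N$ let $B^\gamma$ be the union of the $B_\tau$ over those $\tau\in T_p\cap N$ such that $d^p(\tau,\xi)=\gamma$ for some $\xi\in F^p_\tau\setminus\delta$ (then $\xi=\xi_\gamma$). Let $i_\gamma$ be the common value of $i^p(\tau,\xi)$ for these $\tau$, which exists by (8); if there is no such $\tau$, then $B^\gamma=\emptyset$ and $i_\gamma$ is not needed. Let $r(\gamma)$ be $p(\gamma)$, followed by $(m,i^*)$ if $\gamma=\gamma^*$, followed by the elements of $B^\gamma$ in increasing order, each with label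 $i_\gamma$.

We check that $r(\gamma)\in C_{\xi_\gamma}$. If $B^\gamma\ne\emptyset$, then $\xi_\gamma\ge\delta$, so $B^\gamma\subseteq\delta\subseteq\xi_\gamma$. Next, $m\in\omega\subseteq\xi_{\gamma^*}$ is not in $\operatorname{ran}\ell^p_{\gamma^*}$ and not in $B^{\gamma^*}\subseteq\Lambda$. Finally suppose $\beta\in B_\tau\cap\operatorname{ran}\ell^p_\gamma$ with $\tau$ as above. Then $\beta\in F^p_\tau\cap\delta$ by (5), so $q|\tau\Vdash\beta\in S^{x_\tau}_\beta$ by (9). (If $\tau<\kappa$, then $F^{p'}_\tau\ne\emptyset$, so $q|\tau\leq p'|\tau$ forces $\tau$ ready and the statement makes sense.) This is impossible. So the list is injective.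

**Step 3: the amalgam.** Let $\operatorname{dom}r=\operatorname{dom}p\cup\operatorname{dom}q$; note $\operatorname{dom}p\cap N\subseteq\operatorname{dom}p'\subseteq\operatorname{dom}q\subseteq N$. Define

* $r(\gamma)$ as in Step 2 for $\gamma\in\mathbb D\cap\operatorname{dom}p\setminus N$;
* $r(\tau)=p(\tau)$ for $\tau\in\mathbb T\cap\operatorname{dom}p\setminus N$;
* $r(\tau)=(s^q_\tau,F^q_\tau\cup F^p_\tau)$ for $\tau\in\mathbb T\cap\operatorname{dom}p\cap N$;
* $r(\gamma)=q(\gamma)$ for all other $\gamma\in\operatorname{dom}q$.

We show by induction on $\tau\le\kappa$ that $r|\tau\in P_\tau$ and $r|\tau\le p|\tau$, $r|\tau\leq q|\tau$. Limits are trivial. Consider the step from $\tau$ to $\tau+1$ with $\tau\in\operatorname{dom}r$.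

**Step 4: the easy coordinates.** If $\tau\in\operatorname{dom}p\setminus N$, then $\tau\notin\operatorname{dom}q$, and $r(\tau)$ is $p(\tau)$ or, for $\tau\in\mathbb D$, an end-extension of it in $C_{\xi_\tau}$. If $\tau\in\operatorname{dom}q\setminus\operatorname{dom}p$, then $r(\tau)=q(\tau)$. If $\tau\in\mathbb D\cap\operatorname{dom}p\cap N$, then $r(\tau)=q(\tau)\le p'(\tau)=p(\tau)$. In these cases the step is immediate from $r|\tau\le p|\tau,q|\tau$.

**Step 5: the coordinates $\tau\in\mathbb T\cap\operatorname{dom}p\cap N$.** If $s^q_\tau$, $F^q_\tau$ or $F^p_\tau$ is nonempty, then $q|\tau$ or $p|\tau$, hence $r|\tau$, forces $\tau$ ready. Also $q|\tau$ forces $s^q_\tau\subseteq H_\tau$ when $\tau$ is ready. So in any case $r|\tau\Vdash r(\tau)\in Q_\tau$ and $r(\tau)\le q(\tau)$, as only promises were added. For $r(\tau)\le p(\tau)$ we need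
$$r|\tau\Vdash\beta\in S^{x_\tau}_\xi\quad\text{for }\beta\in B_\tau,\ \xi\in F^p_\tau.\tag{10}$$
For $\xi<\delta$ this is (9). For $\xi\ge\delta$ we use induction on $\xi\in F^p_\tau$. Let $\gamma=d^p(\tau,\xi)<\tau$. By (7), $\gamma\notin N$. By (4), $r|\tau\le p|\tau$ forces that $\gamma$ is active and $x_\tau|\xi=\sigma_\gamma$, so $u_{x_\tau|\xi}=u_\gamma$ end-extends $r(\gamma)$; and it forces $x_\tau(\xi)=i^p(\tau,\xi)=i_\gamma$. Here $\beta<\delta\le\xi$ and $\beta\in B_\tau\subseteq B^\gamma$, so $\beta$ occurs as an entry of $r(\gamma)$ with label $i_\gamma$. The earlier entries $e$ of the list do not reject $\beta$: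

* if $e\in\omega$ (this includes $m$), then $\beta\in S^{x_\tau}_e$ since $e\ne\beta$;
* if $e\in\operatorname{ran}\ell^p_\gamma\cap\Lambda$, then $e\in F^p_\tau$ by (5) and $e<\xi$, so $\beta\in S^{x_\tau}_e$ by (9) or by the induction hypothesis;
* if $e=\beta'\in B^\gamma$ with $\beta'<\beta$, then $\beta\in S^{x_\tau}_{\beta'}$ since $(\beta',\omega_1)\subseteq S^{x_\tau}_{\beta'}$.

And $\beta\notin S^{x_\tau}_\beta$. So the first entry that rejects $\beta$ is $\beta$ itself, with label $i_\gamma=x_\tau(\xi)$. By (1), $\beta\in S^{x_\tau}_\xi$. This proves (10) and the induction step.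

**Step 6: the index $\kappa$.** Now $r\in P$ and $r\le p,q$. The argument for (10), with $\tau=\kappa$ and $r|\kappa=r$, gives $r\Vdash B_\kappa\subseteq S^{x_\kappa}_\xi$ for $\xi\in F$. The statement about $r(\gamma^*)$ holds by Step 2. $\square$

## 9. Countable positive subsets, non-convergence in $\omega$, and the proof of Theorem A

**Claim 7.** In $V[G]$, for every $x\in2^\Lambda$, every $x$-positive $H\subseteq\Lambda$ has a countable $x$-positive subset.

*Proof.* Suppose $p_0$ forces the contrary for names $x_\kappa,\dot H$ (with $\Vdash x_\kappa\in2^\Lambda$). Take $N\ni p_0,\dot H,x_\kappa$ as in Section 8. The countable set $\dot H\cap\delta$ is forced not to be positive, so some $p_1\le p_0$ decides a finite $Z\subseteq\Lambda$ with $p_1\Vdash\dot H\cap\delta\cap\bigcap_{\xi\in Z}S^{x_\kappa}_\xi=\emptyset$. By Lemma 5 let $(p,F)$ be determined with $p\le p_1$, $F\supseteq Z$, and let $p'\le p_0$ be a shadow of $p$. Since $p_0$ forces positivity and $F\cap\delta\in N$, elementarity gives $q\le p'$ and $b\in\Lambda$, both in $N$, with $q\Vdash b\in\dot H\cap\bigcap_{e\in F\cap\delta}S^{x_\kappa}_e$. Then $b<\delta$,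 and Lemma 6 with $B_\kappa=\{b\}$ gives $r\le p,q$ forcing $b\in\dot H\cap\delta\cap\bigcap_{\xi\in F}S^{x_\kappa}_\xi$. Since $r\le p_1$ and $Z\subseteq F$, this is a contradiction. $\square$

**Claim 8.** In $V[G]$, no infinite $A\subseteq\omega$ is $x$-convergent, for any $x\in2^\Lambda$.

*Proof.* Suppose $p_0$ forces $\dot A\subseteq\omega$ to be infinite and $x_\kappa$-convergent. Take $N\ni p_0,\dot A,x_\kappa$. Let $p_1\le p_0$ decide $n$ with $p_1\Vdash\dot A\setminus n\subseteq S^{x_\kappa}_\delta$. Let $(p,F)$ be determined with $p\le p_1$ and $\delta\in F$, and put $\gamma^*=d^p(\kappa,\delta)$, $i=i^p(\kappa,\delta)$. By (7), $\gamma^*\notin N$. The set $L=\operatorname{ran}\ell^p_{\gamma^*}\subseteq\xi_{\gamma^*}=\delta$ is finite, so $L\in N$. Let $p'\le p_0$ be a shadow of $p$.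

We now find an $m$ that no entry of $L$ rejects. As $p_0$ forces $\dot A$ to be infinite and almost contained in each $S^{x_\kappa}_e$, $e\in L\cap\Lambda$, it forces $\dot A\cap\bigcap_{e\in L\cap\Lambda}S^{x_\kappa}_e$ to be infinite. So there are $q\le p'$ in $N$ and $m\ge n$, $m\in\omega\setminus L$, with $q\Vdash m\in\dot A\cap\bigcap_{e\in L}S^{x_\kappa}_e$ (for $e\in L\cap\omega$ this just says $m\ne e$). Apply Lemma 6 with $B_\kappa=\emptyset$, $\gamma^*$, $m$ and $i^*=1-i$ to get $r\le p,q$. Then $r$ forces that $\gamma^*$ is active and $x_\kappa|\delta=\sigma_{\gamma^*}$, so $u_{x_\kappa|\delta}$ end-extends $p(\gamma^*)^\frown(m,1-i)$. The entries of $L$ do not reject $m$, and $m$ rejects itself, so the first entry that rejects $m$ is $m$, with label $1-i\neq i=x_\kappa(\delta)$. So $r\Vdash m\notin S^{x_\kappa}_\delta$. But $r\Vdash m\in\dot A\setminus n\subseteq S^{x_\kappa}_\delta$, a contradiction. $\square$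

**Proof of Theorem A.** The poset $P$ is ccc and forces $\mathfrak c=2^{\omega_1}=\kappa$ (Section 6, Steps 2 and 4). In $V[G]$ the system $u$ of Claim 3 satisfies (i) by Claim 8. It satisfies (ii): an $x$-positive $H$ has a countable $x$-positive subset by Claim 7, and that subset has an infinite $x$-convergent subset by Claim 4. Apply Proposition 2. $\square$

So every model of ZFC has a ccc forcing extension containing a compact Hausdorff, even zero-dimensional, space that embeds in a sequential $T_1$ space and is not sequential. The assertion "every compact Hausdorff subspace of a sequential space is sequential" is not provable in ZFC.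

## 10. Iterated limits and the ZFC constraints on a counterexample

We turn to Theorem B, which pushes the first approach of Section 3 as far as it goes. The coordinate sets $\mathbb D,\mathbb T$ are no longer needed.

**Iterated limits.** Let $A\subseteq Y$ with $Y$ sequential. Put $A_0=A$, let $A_{\alpha+1}$ be the set of limits in $Y$ of sequences from $A_\alpha$, and $A_\lambda=\bigcup_{\alpha<\lambda}A_\alpha$ for limit $\lambda\le\omega_1$. Constant sequences show that the sets increase. A sequence from $A_{\omega_1}$ lies in some $A_\alpha$ with $\alpha<\omega_1$, so $A_{\omega_1}$ is sequentially closed, hence closed, and $A_{\omega_1}=\overline A^Y$. The least $\alpha$ with $y\in A_\alpha$ is $0$ or a successor.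

For $y\in\overline A^Y$ define a proper filter $\Phi_y$ on $A$, by recursion on this least $\alpha$. If $y\in A$, let $\Phi_y=\{B\subseteq A:y\in B\}$. If $y\in A_{\eta+1}\setminus A_\eta$, fix $y_k\in A_\eta$ with $y_k\to y$ and let $\Phi_y=\{B\subseteq A:\forall^\infty k\ B\in\Phi_{y_k}\}$. By induction,
$$V\cap A\in\Phi_y\quad\text{for every open }V\ni y,\tag{11}$$
since almost all $y_k$ lie in $V$. In the example of Section 2 with $A=\{c_{j,k}\}$ and the obvious choices of sequences, $\Phi_x$ consists of the $B$ with $\forall^\infty j\,\forall^\infty k\ c_{j,k}\in B$.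

**Proof of Theorem B.** Let $X\subseteq Y$ be compact Hausdorff, $Y$ sequential.

**Step 1: a discrete set without convergent sequences, and part 1.** Suppose $X$ is not sequential. Let $A\subseteq X$ be sequentially closed and not closed in $X$. For $y\in\overline A^Y$ let $K_y=\bigcap_{B\in\Phi_y}\overline B^X$, which is nonempty by compactness. For $a\in A$ we have $K_a=\{a\}$, as $\{a\}\in\Phi_a$. For $p\in\overline A^X\setminus A$ we have $K_p=\{p\}$: by (11), $U\cap A\in\Phi_p$ for every open $U\ni p$ in $X$, so $K_p\subseteq\bigcap_U\overline U^X=\{p\}$ as $X$ is Hausdorff. Such a $p$ exists, so some $y$ has $K_y\cap A=\emptyset$. Take such a $y$ in $A_\alpha$ with $\alpha$ minimal. Then $\alpha\neq0$, so $\alpha=\eta+1$ and $y\in A_{\eta+1}\setminus A_\eta$. By minimality the chosen $y_k\in A_\eta$ have $K_{y_k}\cap A\ne\emptyset$. Pick $b_k\in K_{y_k}\cap A$.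

For $B\in\Phi_y$ we have $\forall^\infty k\ B\in\Phi_{y_k}$, so $\forall^\infty k\ b_k\in\overline B^X$. So all cluster points of $(b_k)$ in $X$ lie in $K_y$, hence outside $A$. In particular no value is repeated infinitely often, since it would be a cluster point in $A$. Pass to an injective subsequence and let $D\subseteq A$ be its range, $K'$ the set of accumulation points of $D$ in $X$, and $Z=\overline D^X=D\cup K'$. Accumulation points of $D$ are cluster points of $(b_k)$, so $K'\cap A=\emptyset$. Hence $D\cap K'=\emptyset$: each $d\in D$ has an open $U$ with $U\cap D=\{d\}$, and the open set $U\setminus\{d\}$ misses $D$ and so misses $Z$. So $D$ is relatively discrete and its points are isolated in $Z$.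

No injective sequence from $D$ converges in $X$, since its limit would be in $A$ (sequentially closed) and in $K'$. In particular $X$ is not sequentially compact. Also no sequence from $D$ converges to a point of $K'$: if it has infinite range, it has an injective subsequence, which does not converge; if it has finite range, it can converge only to a point of $D$.

We have shown that a sequentially compact $X$ is sequential. Conversely, let $X$ be compact Hausdorff and sequential, and suppose some sequence has no convergent subsequence. Then no value is repeated infinitely often, and we may assume the sequence is injective. Let $S$ be a subset of its range. If a sequence from $S$ converges and has infinite range, it has a subsequence that is also a subsequence of the given one, a contradiction; so it has finite range and its limit is in $S$. Thus every subset of the range is sequentially closed, hence closed, and the range is infinite, closed and discrete in a compact space, which is impossible. This proves part 1.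

**Step 2: $\chi(z,Z)\ge\mathfrak b$ for $z\in K'$.** Form the filters $\Phi_y$ for $D$ in place of $A$, for $y\in\overline D^Y\supseteq Z$. Claim: if $\mathcal U\subseteq\Phi_y$ and $|\mathcal U|<\mathfrak b$, there is a sequence $(d_j)$ in $D$ with $\forall^\infty j\ d_j\in U$ for every $U\in\mathcal U$. We use induction on the least $\alpha$ with $y\in D_\alpha$. For $y\in D$ take the constant sequence. Otherwise choose for each $U\in\mathcal U$ some $k_U$ with $U\in\Phi_{y_k}$ for all $k\ge k_U$. By induction take a sequence $(d^k_j)_j$ for $y_k$ and $\{U\in\mathcal U:k_U\le k\}$. For $k\ge k_U$ let $g_U(k)$ be the least $j_0$ with $d^k_j\in U$ for all $j\ge j_0$, and let $g_U(k)=0$ for $k<k_U$. As $|\mathcal U|<\mathfrak b$, there is $g$ with $g_U\le^*g$ for all $U\in\mathcal U$. Then $(d^k_{g(k)})_k$ works: for almost all $k$ we have $k\ge k_U$ and $g(k)\ge g_U(k)$, so $d^k_{g(k)}\in U$.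

Now suppose $\chi(z,Z)<\mathfrak b$ with $z\in K'$. By (11) the traces on $D$ of a neighborhood base at $z$ of size $<\mathfrak b$ are in $\Phi_z$. The claim gives a sequence from $D$ that converges to $z\in K'$, contradicting Step 1.

**Step 3: $|K'|\ge2^{\mathfrak b}$.** First we transfer the character bound to $K'$. Recall that in a compact Hausdorff space, if $\{z\}$ is an intersection of $\mu$ open sets $V_i$, then $\chi(z)\le\mu\cdot\omega$: choose open $W_i\ni z$ with $\overline{W_i}\subseteq V_i$; by compactness every open $U\ni z$ contains a finite intersection of the $\overline{W_i}$. The set $K'=\bigcap_{d\in D}(Z\setminus\{d\})$ is a closed $G_\delta$ in $Z$. So if $\{z\}$ is an intersection of $\mu=\chi(z,K')$ relatively open subsets of $K'$, it is an intersection of at most $\mu\cdot\omega$ open subsets of $Z$. Hence $\mathfrak b\le\chi(z,Z)\le\chi(z,K')\cdot\omega$, and since $\mathfrak b\ge\omega_1$, $\chi(z,K')\ge\mathfrak b$ for all $z\in K'$.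

Now we use the Čech–Pospíšil argument. Note $K'\ne\emptyset$, as $D$ is infinite. For $s\in2^{\le\mathfrak b}$ we define nonempty closed sets $F_s\subseteq K'$ that are intersections of at most $|s|\cdot\omega$ open subsets of $K'$, decreasing in $s$. Let $F_\emptyset=K'$, and $F_s=\bigcap_{\alpha<\lambda}F_{s\restriction\alpha}$ for $s$ of limit length $\lambda$; this is nonempty by compactness. If $s\in2^{<\mathfrak b}$, then $F_s$ is not a singleton: its point would be an intersection of $|s|\cdot\omega<\mathfrak b$ open sets, hence would have character $<\mathfrak b$ in $K'$. So pick distinct $x_0,x_1\in F_s$ and disjoint closed $G_\delta$ sets $Z_i\ni x_i$ in $K'$ (the fibers over $0$ and $1$ of a continuous function separating $x_0$ and $x_1$, by Urysohn), and put $F_{s^\frown i}=F_s\cap Z_i$. Each $F_s$ is an intersection of one $G_\delta$ set for each $\alpha$ below the length of $s$, which gives the bound on the number of open sets. The sets $F_s$, $s\in2^{\mathfrak b}$, are nonempty and pairwise disjoint, so $|K'|\ge2^{\mathfrak b}$.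

**Step 4: $|K'|\le\mathfrak c$.** The map $z\mapsto\Phi_z$ (for $D$) is injective on $K'$: distinct points have disjoint open neighborhoods in $X$, and by (11) their traces on $D$ belong to the respective filters, which are proper. By induction on $\alpha<\omega_1$, at most $\mathfrak c$ filters on the countable set $D$ can be obtained in at most $\alpha$ steps from principal filters by taking sequential limits $\{B:\forall^\infty k\ B\in\Phi_k\}$, since $\mathfrak c^\omega=\mathfrak c$. So $|K'|\le\omega_1\cdot\mathfrak c=\mathfrak c$. This proves part 2.

**Step 5: the consequences.** If $X$ is not sequential, part 2 gives $2^{\mathfrak b}\le\mathfrak c$. So $\mathfrak c<2^{\mathfrak b}$ implies that every compact Hausdorff subsequential space is sequential. If $\mathfrak c<2^{\omega_1}$, then $\mathfrak c<2^{\omega_1}\le2^{\mathfrak b}$; if $\mathfrak b=\mathfrak c$, then $2^{\mathfrak b}>\mathfrak c$; and CH implies $\mathfrak b=\mathfrak c$. Finally $\chi(z,Z)\le\chi(z,X)$, so by part 2 a nonsequential $X$ has a point of character $\ge\mathfrak b$. $\square$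

## 11. The value of $\mathfrak b$ in the models, and independence

In the models of Theorem A we have $\mathfrak b=\omega_1$. Indeed, all points of the space $X$ there have character $\le\omega_1$, while Theorem B, applied to the nonsequential space $X$, gives points of character $\ge\mathfrak b\ge\omega_1$. The necessary condition $2^{\mathfrak b}=\mathfrak c$ from Theorem B therefore reads $2^{\omega_1}=\mathfrak c$, and it holds there, with $\mathfrak c=\kappa$ any cardinal with $\kappa^{\omega_1}=\kappa$ in the ground model.

The assertion "every compact Hausdorff subsequential space is sequential" holds in every model of $\mathfrak c<2^{\mathfrak b}$, for example under CH, and it fails in the models of Theorem A. It is therefore independent of ZFC, assuming only the consistency of ZFC; no large cardinals are needed.
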